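# When the intersection of all norming subspaces separates points without being norming

## Three theorems on $N_X$

**Theorem 1.** For every $r\in(0,1]$ there is an equivalent norm on $C[0,1]$, giving a space $X_r$, such that the intersection $N_{X_r}$ of all norming closed subspaces of $X_r^*$ is
$$N_{X_r}=L_1[0,1]\subset M[0,1]=X_r^* .$$
This subspace separates $X_r$, and $r(N_{X_r})=r$ exactly, where for a closed subspace $N\subset X^*$
$$r(N)=\inf_{\|x\|=1}\ \sup_{x^*\in B_N}|x^*(x)| .$$
In particular, for $r<1$, $N_{X_r}$ separates $X_r$ but is not norming.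

**Theorem 2.** There is a separable $X$ such that $N_X$ separates $X$ and $r(N_X)=0$ (so this subspace $N_X$ is not norming for any equivalent norm on $X$). Hence every value $r\in[0,1]$ occurs as $r(N_X)$ with $N_X$ separating.

**Theorem 3.** (a) If $X$ contains no isomorphic copy of $\ell_1$, then $N_X$ is norming. (b) If $X$ is separable and contains a copy of $\ell_1$, then for every $\eta\in(0,1)$ there is an equivalent norm on $X$ for which $N_X$ separates $X$ and $r(N_X)\le\eta$. Consequently, a separable $X$ contains $\ell_1$ if and only if for some equivalent norm $N_X$ separates $X$ but is not norming.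

These theorems answer the following question from the paper "The ball topology and its applications", where it is Question B. *Let $X$ be a Banach space such that the intersection $N_X$ of all norming subspaces of $X^*$ separates $X$. Is $N_X$ a norming subspace of $X^*$?* Theorem 1 says no. Theorem 2 says that nothing at all can be salvaged quantitatively. Theorem 3 says that, among separable spaces, the isomorphic presence of $\ell_1$ is exactly what allows a counterexample after renorming.

## Norming subspaces and the number $r(N)$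

Scalars are real or complex. $B_Z$ is the closed unit ball of $Z$, and $w^*$ is the weak$^*$ topology. We write $A=B_{X^*}$, always with the $w^*$ topology unless we say "in norm".

**Definition.** A norm-closed linear subspace $N\subset X^*$ is *norming* if $\|x\|=\sup\{|x^*(x)|:x^*\in B_N\}$ for every $x\in X$. It *separates* $X$ if for every $x\ne0$ in $X$ there is $x^*\in N$ with $x^*(x)\ne0$. $N_X$ is the intersection of all norming closed subspaces of $X^*$.

Thus $N$ is norming exactly when $r(N)=1$. If $N\subset N'$, then $r(N)\le r(N')$. We shall constantly use the dual form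
$$r(N)\ge\tau\iff \tau B_{X^*}\subset\overline{B_N}^{\,w^*}. \tag{1}$$
To see "$\Leftarrow$": the supremum of $|x^*(x)|$ over $B_N$ equals the supremum over its $w^*$-closure, hence is at least $\tau\|x\|$. For "$\Rightarrow$", suppose $x_0^*\in\tau B_{X^*}$ is outside $\overline{B_N}^{\,w^*}$, which is convex, $w^*$-closed and stable under unimodular scalars. Hahn–Banach separation gives $x\in X$ with $\operatorname{Re}x_0^*(x)>\sup_{B_N}|y(x)|\ge\tau\|x\|$. This contradicts $\|x_0^*\|\le\tau$. In particular, *$N$ is norming iff $A\cap N$ is $w^*$-dense in $A$.*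

*Example: separating is weaker than norming.* Let $X=\ell_1$, $X^*=\ell_\infty$, and let $N$ be the space of convergent sequences $a$ with $\lim a_n=2a_1$. It is closed. It separates $\ell_1$: if $x_n\ne0$ for some $n\ge2$, use $e_n\in N$; otherwise $x=x_1e_1$ and $(1,2,2,2,\dots)\in N$ does not kill $x$. But for $a\in B_N$ we have $|a_1|=\frac12|\lim a_n|\le\frac12$, so the vector $e_1$ shows $r(N)\le\frac12$.

So a single separating subspace need not be norming. The question is whether the very special subspace $N_X$ can behave this way.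

## Reflexive spaces, $c_0$, $C[0,1]$ and $\ell_1$ by hand

*Reflexive $X$.* A closed $N\ne X^*$ is killed by some nonzero element of $X^{**}=X$, so it is not norming. Hence $N_X=X^*$, which is norming.

*$X=c_0$, $X^*=\ell_1$.* Let $y\in B_{\ell_1}$ and $\operatorname{Re}y_n\ge1-\theta$. Then $|1-y_n|^2\le 2-2\operatorname{Re}y_n\le2\theta$ and $\sum_{k\ne n}|y_k|\le1-|y_n|\le\theta$, so $\|y-e_n\|_1\le\theta+\sqrt{2\theta}$. If $N$ is norming, density of $A\cap N$ in $A\ni e_n$ gives $y_j\in A\cap N$ whose $n$-th coordinates tend to $1$. Then $y_j\to e_n$ in norm, and $e_n\in N$. So $N=\ell_1$, and $N_{c_0}=\ell_1$ is norming. Remember this computation: a $w^*$ condition at one vector forced norm convergence.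

*$X=C[0,1]$ with the sup norm.* If $E$ is countable and dense in $[0,1]$, the measures $\ell_1(E)$ carried by $E$ form a norming closed subspace of $M[0,1]$, since already the $\delta_e$ norm. For disjoint countable dense $E_1,E_2$ we get $\ell_1(E_1)\cap\ell_1(E_2)=\{0\}$. So $N_X=\{0\}$, which does not separate.

*$X=\ell_1$.* Index $\ell_1$ by a countable dense subset $D$ of the Cantor set $\Delta$. In $\ell_\infty(D)$ the subspace $c_0(D)$ is norming. So is $\{f|_D:f\in C(\Delta)\}$: it is closed, as $\|f|_D\|_\infty=\|f\|_\infty$; and on a finite subset of $D$ one can prescribe any unimodular values by a locally constant function of norm one. These two subspaces meet only in $0$: a continuous $f\neq0$ satisfies $|f|>\eta$ for some $\eta>0$ on a nonempty open set, which contains infinitely many points of $D$. So $N_{\ell_1}=\{0\}$.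

In all four cases the answer to the question is "yes", in the last two because the hypothesis fails.

## The set $O(X)$, and sums that leave it

Suppose we want to prove that $N_X$ is norming. Let us turn the problem over to annihilators in $X^{**}$. Put
$$O(X)=\{u\in X^{**}:\ \|x+u\|\ge\|x\|\ \text{ for all }x\in X\}.$$

**Lemma 4.**

1. A closed $N\subset X^*$ is norming iff $N^\perp\subset O(X)$.
2. For $u\in X^{**}$: $u\in O(X)$ iff $\ker u$ is norming iff $A\cap\ker u$ is $w^*$-dense in $A$.
3. $N_X=\bigcap_{u\in O(X)}\ker u$.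
4. $N_X$ is norming iff $O(X)$ is a $w^*$-closed linear subspace of $X^{**}$.

*Proof.* (1) Since $N^*=X^{**}/N^\perp$, the norm of $x\in X$ as a functional on $N$ is
$$\sup_{x^*\in B_N}|x^*(x)|=\operatorname{dist}(x,N^\perp).$$
So $N$ is norming iff $\|x+u\|\ge\|x\|$ for all $x\in X$ and $u\in N^\perp$.

(2) $O(X)$ is stable under scalar multiples: for $\lambda\ne0$, $\|x+\lambda u\|=|\lambda|\,\|\lambda^{-1}x+u\|\ge\|x\|$, and $\lambda=0$ is trivial. Since $(\ker u)^\perp=\operatorname{span}\{u\}$, part (1) says that $\ker u$ is norming iff $u\in O(X)$. The last equivalence is (1) above with $\tau=1$, that is, display (1).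

(3) Each $\ker u$ with $u\in O(X)$ is norming, so $N_X\subset\bigcap_{u\in O(X)}\ker u$. Conversely, if $N$ is norming, then $N=\bigcap_{u\in N^\perp}\ker u$ and $N^\perp\subset O(X)$, so $N\supset\bigcap_{u\in O(X)}\ker u$.

(4) By (3), $O(X)\subset N_X^\perp$. If $N_X$ is norming, then $N_X^\perp\subset O(X)$ by (1), so $O(X)=N_X^\perp$ is a $w^*$-closed subspace. Conversely, if $O(X)$ is a $w^*$-closed subspace, (3) and the bipolar theorem give $N_X^\perp=O(X)$, and $N_X$ is norming by (1). $\square$

So the natural attempt is: show that $O(X)$ is closed under addition. If $u_1,u_2\in O(X)$, both $A\cap\ker u_1$ and $A\cap\ker u_2$ are dense in $A$, and we want $A\cap\ker(u_1+u_2)$ to be dense. This is where the attempt stops: two dense sets may have a small intersection, since the $u_i$ are not $w^*$-continuous. If $u_1|_A$ and $u_2|_A$ were continuous at many points, we would be fine, because $u_i$ vanishes at each point of continuity of $u_i|_A$. We shall see that this is what happens when $X\not\supset\ell_1$.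

Without continuity the sum really can fail. In $C[0,1]$ with the sup norm, take disjoint countable dense $E_1,E_2\subset[0,1]$ and, for $\mu\in M[0,1]$,
$$u(\mu)=\mu([0,1]\setminus E_1),\qquad v(\mu)=\mu([0,1]\setminus E_2),\qquad w(\mu)=\mu([0,1]\setminus(E_1\cup E_2)).$$
Now $u,w$ annihilate the norming space $\ell_1(E_1)$, and $v$ annihilates $\ell_1(E_2)$; so $u,v,w\in O(X)$ by Lemma 4(1). But
$$(u+v-w)(\mu)=\mu([0,1]),$$
so $u+v-w$ is the constant function $1\in X$. It is not in $O(X)$: add it to $x=-1$.

Here the hypothesis "$N_X$ separates $X$" fails as well. The idea for a counterexample is to let the bad behavior of $C[0,1]$ take place only on a null set $K$, the Cantor set. Then $u+v-w$ should become $\mu\mapsto\mu(K)$, which is not an element of $X$, and the absolutely continuous measures, which do not see $K$, can survive in every norming subspace. To force them to survive, we build into the norm the mechanism that worked for $c_0$.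

## Norms with a $c_0$ part: the dual ball and its peaks

The next lemma is the $c_0$ computation, set up for all the renormings below.

**Lemma 5.** Let the norm of $X$ have the form
$$|||x|||=\max\{\|Jx\|_Z,\ \sup_n|h_n(x)|\},$$
where $J:X\to Z$ is a bounded operator into a Banach space $Z$, $h_n\in X^*$, and $h_n(x)\to0$ for every $x\in X$. Let $A$ be the unit ball of $X^*$.

(i) We have
$$A=\Big\{J^*\zeta+\sum_n\lambda_nh_n:\ \zeta\in Z^*,\ \lambda\in\ell_1,\ \|\zeta\|+\|\lambda\|_1\le1\Big\},\tag{2}$$
and $|||J^*\zeta+\sum\lambda_nh_n|||^*\le\|\zeta\|+\|\lambda\|_1$ for all $\zeta\in Z^*$, $\lambda\in\ell_1$.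

(ii) Fix $n$ and suppose $x_n\in X$ satisfies $\|Jx_n\|\le1$ and $h_k(x_n)=2\delta_{kn}$ for all $k$. If $y\in A$ and $\operatorname{Re}\langle y,x_n\rangle\ge2-\theta$, then
$$|||y-h_n|||^*\le\theta+\sqrt{2\theta}.\tag{3}$$
Consequently, if $y_j\in A$ and $\langle y_j,x_n\rangle\to2$, then $y_j\to h_n$ in norm; and every norming subspace of $X^*$ contains $h_n$.

*Proof.* (i) The map $\Phi x=(Jx,(h_n(x))_n)$ is an isometric embedding of $X$ into $Z\oplus_\infty c_0$, whose dual is $Z^*\oplus_1\ell_1$. Its adjoint is $\Phi^*(\zeta,\lambda)=J^*\zeta+\sum\lambda_nh_n$, and $\|\Phi^*\|\le1$. By Hahn–Banach every functional in $A$, transported to $\Phi X$, extends to $Z\oplus_\infty c_0$ without increase of norm. So $A$ is the image of the dual ball under $\Phi^*$.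

(ii) Represent $y=J^*\zeta+\sum\lambda_kh_k$ as in (2). Then $\langle y,x_n\rangle=\zeta(Jx_n)+2\lambda_n$, so
$$2-\theta\le\|\zeta\|+2\operatorname{Re}\lambda_n\le1-|\lambda_n|+2\operatorname{Re}\lambda_n\le1+\operatorname{Re}\lambda_n .$$
Hence $\operatorname{Re}\lambda_n\ge1-\theta$. As $|\lambda_n|\le1$, $|1-\lambda_n|^2\le2-2\operatorname{Re}\lambda_n\le2\theta$. Also $\|\zeta\|+\sum_{k\ne n}|\lambda_k|\le1-|\lambda_n|\le\theta$. Now $y-h_n=\Phi^*(\zeta,\lambda-e_n)$, and (3) follows from (i).

The statement on sequences is immediate. If $N$ is norming, $A\cap N$ is $w^*$-dense in $A$, and $h_n\in A$ by (2). So there are $y_j\in A\cap N$ with $\langle y_j,x_n\rangle\to\langle h_n,x_n\rangle=2$. Then $y_j\to h_n$ in norm, and $h_n\in N$ since $N$ is closed. $\square$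

## Hiding the Dirac measures on a null set: proof of Theorem 1

Let $m$ be Lebesgue measure on $[0,1]$, and let $K\subset[0,1]$ be the Cantor set, so $m(K)=0$ and $K$ is perfect. Let
$$\varphi_n(t)=\cos(n\pi t)\ (n\ge0),\qquad g_0=2,\qquad g_n=4\varphi_n\ (n\ge1),\qquad h_n=g_nm\in M[0,1].$$
Then $\|\varphi_n\|_\infty=1$, $\|g_n\|_\infty\le4$ and $\int g_k\varphi_n\,dm=2\delta_{kn}$. For $r\in(0,1]$ let $X=X_r$ be $C[0,1]$ with the norm
$$|||\varphi|||=\max\Big\{r\|\varphi\|_\infty,\ \max_K|\varphi|,\ \sup_n\Big|\int\varphi g_n\,dm\Big|\Big\}.\tag{4}$$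

Each term has a job. The third term puts the $h_n$ into every norming subspace, by Lemma 5. The second term lets the norm feel the points of $K$, which functionals in $L_1$ can only reach through the first term. That first term makes (4) an equivalent norm, with a weight $r$ that limits how well $L_1$ can do. Without the second term, $L_1$ would be norming, because it contains the measures $rfm$ with $\|f\|_1\le1$ and all $h_n$, and these recover the first and third terms.

Since $r\|\varphi\|_\infty\le|||\varphi|||\le4\|\varphi\|_\infty$, the norm is equivalent to the sup norm and $X^*=M[0,1]$ as a vector space, with an equivalent norm. By the Riemann–Lebesgue lemma $\int\varphi g_n\,dm\to0$. So Lemma 5 applies with $Z=C[0,1]\oplus_\infty C(K)$, $J\varphi=(r\varphi,\varphi|_K)$ and $x_n=\varphi_n$ (note that $\|J\varphi_n\|\le1$ because $r\le1$). Formula (2) becomes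
$$A=\Big\{r\mu+\nu+\sum_n\lambda_nh_n:\ \mu\in M[0,1],\ \nu\in M(K),\ \lambda\in\ell_1,\ \|\mu\|+\|\nu\|+\|\lambda\|_1\le1\Big\}.\tag{5}$$
We identify $f\in L_1=L_1(m)$ with $fm$.

**Step 1. Lower inclusion: every norming subspace $N$ contains $L_1$.** By Lemma 5(ii), $N$ contains all $h_n$, hence all $\varphi_nm$. We have $\cos(n\pi t)=T_n(\cos\pi t)$ with $T_n$ the Chebyshev polynomial of degree $n$, and $t\mapsto\cos\pi t$ is a homeomorphism of $[0,1]$ onto $[-1,1]$. The $T_n$ span all polynomials, so by Weierstrass' theorem $\operatorname{span}\{\varphi_n\}$ is dense in $C[0,1]$, hence in $L_1$. The dual norm is equivalent to the total variation norm and $N$ is closed, so $N\supset L_1$.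

**Step 2. Upper inclusion: two norming subspaces meeting exactly in $L_1$.** For a countable dense $E\subset K$ let
$$N_E=\Big\{fm+\sum_{e\in E}c_e\delta_e:\ f\in L_1,\ \sum|c_e|<\infty\Big\}.$$
The total variation norm of such a measure is $\|f\|_1+\sum|c_e|$, so $N_E$ is complete, hence closed. By (5), $A\cap N_E$ contains $rfm$ for $\|f\|_1\le1$, $\delta_e$ for $e\in E$, and all $h_n$. Therefore
$$\sup_{y\in A\cap N_E}|\langle y,\varphi\rangle|\ \ge\ \max\Big\{r\|\varphi\|_\infty,\ \sup_E|\varphi|,\ \sup_n\Big|\int\varphi g_n\,dm\Big|\Big\}=|||\varphi|||,$$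
and $N_E$ is norming.

There are disjoint countable dense subsets $E_1,E_2$ of $K$. Indeed, let $(U_i)$ be a countable base of nonempty open sets of $K$. Each $U_i$ is infinite as $K$ is perfect, so we can choose inductively $a_i,b_i\in U_i$, all these points being distinct; put $E_1=\{a_i\}$, $E_2=\{b_i\}$. Comparing atomic parts, $N_{E_1}\cap N_{E_2}=L_1$. So $N_X\subset L_1$, and with Step 1, $N_X=L_1$.

It separates $X$: if $\varphi\in C[0,1]$ and $\int\varphi f\,dm=0$ for all $f\in L_1$, then $\varphi=0$.

**Step 3. Which functionals in $L_1$ have norm at most one?** This is needed to compute $r(N_X)$. Let $y=r\mu+\nu+\sum\lambda_nh_n\in A\cap L_1$ be represented as in (5). Since $m(K)=0$, restricting to $K$ gives $0=r\mu|_K+\nu$. Hence $y=r\,\mu|_{[0,1]\setminus K}+\sum\lambda_nh_n$: the $\nu$-term is of no use. So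
$$\sup_{y\in A\cap L_1}|\langle y,\varphi\rangle|\ =\ p(\varphi):=\max\Big\{r\|\varphi\|_\infty,\ \sup_n\Big|\int\varphi g_n\,dm\Big|\Big\}.\tag{6}$$
We have just shown "$\le$". The converse holds because $rfm$ ($\|f\|_1\le1$) and $h_n$ lie in $A\cap L_1$.

**Step 4. $r(N_X)=r$.** We compare $p$ with $|||\cdot|||$. For the upper bound, fix $c\in K$ and put $\psi_k(t)=\max(0,1-k|t-c|)$. Then $|||\psi_k|||\ge\psi_k(c)=1$, while $\int\psi_k\,dm\le1/k$, so $|\int\psi_kg_n\,dm|\le4/k$ for all $n$. Thus $p(\psi_k)\le\max(r,4/k)=r$ once $k\ge4/r$. So $r(N_X)\le r$. For the lower bound, $\max_K|\varphi|\le\|\varphi\|_\infty\le p(\varphi)/r$, and $r\le1$; hence $|||\varphi|||\le p(\varphi)/r$ and $r(N_X)\ge r$. $\blacksquare$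

*The failing sum, revisited.* Let $r<1$, and on $X_r^*=M[0,1]$ put $u(\mu)=\mu(K\setminus E_1)$, $v(\mu)=\mu(K\setminus E_2)$, $w(\mu)=\mu(K\setminus(E_1\cup E_2))$. As $m(K)=0$, $u$ and $w$ annihilate $N_{E_1}$ and $v$ annihilates $N_{E_2}$. So all three lie in $O(X_r)$. Their combination $\kappa=u+v-w$ is $\kappa(\mu)=\mu(K)$, and $\kappa\notin O(X_r)$. To check this, let $\varphi_{(k)}(t)=\max(0,1-k\operatorname{dist}(t,K))$. Then $|||\varphi_{(k)}|||\ge1$, and $s_k=\int\varphi_{(k)}\,dm\to m(K)=0$. For $y=r\mu+\nu+\sum\lambda_nh_n\in A$ with $y(K)=r\mu(K)+\nu(K)=0$ we get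
$$|\langle y,\varphi_{(k)}\rangle|=\Big|r\int_{[0,1]\setminus K}\varphi_{(k)}\,d\mu+\sum\lambda_n\int\varphi_{(k)}g_n\,dm\Big|\le\max(r,4s_k),$$
which is $<1$ for large $k$. So $\ker\kappa$ is not norming.

## An $\ell_2$-sum with characteristic zero: proof of Theorem 2

Let $X=\big(\bigoplus_{k\ge2}X_{1/k}\big)_{\ell_2}$. It is separable, and $X^*=\big(\bigoplus_kX_{1/k}^*\big)_{\ell_2}$. Denote by $A_k,h_n^{(k)},\varphi_n^{(k)}$ the objects of the previous section in the $k$-th summand, viewed also in $X^*$ and $X$. Put $W=\big(\bigoplus_kL_1\big)_{\ell_2}\subset X^*$, a closed subspace.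

**Step 1. Every norming $N\subset X^*$ contains $W$.** We run the peak argument inside one summand and show that the other coordinates vanish in the limit. Since $h_n^{(k)}\in B_{X^*}$ and $B_N$ is $w^*$-dense in $B_{X^*}$, there are $y_j\in B_N$ with $\langle y_j,\varphi_n^{(k)}\rangle\to2$. The $k$-th coordinates of the $y_j$ lie in $A_k$, so by Lemma 5(ii) they tend in norm to $h_n^{(k)}$. This element has norm exactly $1$: it lies in $A_k$, while $\langle h_n^{(k)},\varphi_n^{(k)}\rangle=2$ and $|||\varphi_n^{(k)}|||=2$. Since $\|y_j\|\le1$ in the $\ell_2$-sum, the $\ell_2$-norm of the remaining coordinates tends to $0$. So $y_j\to h_n^{(k)}$ in norm and $h_n^{(k)}\in N$. In each coordinate the closed span of the $h_n^{(k)}$ is $L_1$, and finitely supported sequences are dense in $W$. So the closed span of all $h_n^{(k)}$ is $W$, and $W\subset N$.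

**Step 2. $N_X\subset W$.** Take $E_1,E_2$ as before, and for $i=1,2$ let $M_i=\big(\bigoplus_kN_{E_i}\big)_{\ell_2}$, a closed subspace. It is norming: given $x=(x_k)\ne0$ and $\theta\in(0,1)$, choose $y_k\in A_k\cap N_{E_i}$ with $\langle y_k,x_k\rangle\ge(1-\theta)\|x_k\|$ (a real number). Then $y=(\|x_k\|y_k/\|x\|)_k\in M_i$ has norm at most $1$, and
$$\langle y,x\rangle\ge(1-\theta)\sum_k\|x_k\|^2/\|x\|=(1-\theta)\|x\|.$$
Coordinatewise, $M_1\cap M_2=W$. So $N_X=W$, which separates $X$ because $L_1$ separates each summand.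

**Step 3. $r(W)=0$.** For $x$ in the $k$-th summand, $\sup_{B_W}|x^*(x)|$ equals the supremum over $A_k\cap L_1$. So $r(W)\le r(N_{X_{1/k}})=1/k$ for every $k$, and $r(N_X)=r(W)=0$.

**Step 4. $W$ is not norming for any equivalent norm.** Let $|\cdot|$ be a norm on $X$ with $a\|x\|\le|x|\le b\|x\|$, $a>0$, for which $W$ is norming. Functionals with $|w|^*\le1$ satisfy $\|w\|\le b$. So $a\|x\|\le|x|=\sup\{|w(x)|:w\in W,|w|^*\le1\}\le b\sup_{B_W}|w(x)|$, which gives $r(W)\ge a/b>0$, contrary to Step 3.

Together with Theorem 1, every value $r\in[0,1]$ occurs. $\blacksquare$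

## No copy of $\ell_1$: points of continuity and proof of Theorem 3(a)

By Lemma 4 we need: $O(X)$ is a $w^*$-closed linear subspace. We saw that points of continuity of $u|_A$ would help. Where they are missing, one can build a tree of open sets on which vectors of $X$ take low and high values independently, and this produces $\ell_1$.

**Lemma 6.** Let $(y_n)\subset X$ be bounded and $p<q$ real, such that for all $n$ and all $s\in\{0,1\}^n$ there is $x^*\in A$ with
$$\operatorname{Re}x^*(y_k)<p\ \text{ if }s_k=0,\qquad \operatorname{Re}x^*(y_k)>q\ \text{ if }s_k=1\qquad(k\le n).$$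
Then $X$ contains $\ell_1$.

*Example.* In $C(\Delta)$, $\Delta=\{0,1\}^{\mathbb N}$, the coordinate functions $y_n(t)=t_n$ satisfy this with $x^*=\delta_t$, $p=\frac13$, $q=\frac23$.

*Proof.* For real $a_1,\dots,a_n$ take $x^*$ for the pattern $s_k=1\Leftrightarrow a_k\ge0$, and $z^*$ for the opposite pattern. If $a_k\ge0$, then $\operatorname{Re}(x^*-z^*)(y_k)>q-p$; if $a_k<0$, then $\operatorname{Re}(x^*-z^*)(y_k)<-(q-p)$. Since $\|x^*-z^*\|\le2$,
$$2\Big\|\sum a_ky_k\Big\|\ge\operatorname{Re}(x^*-z^*)\Big(\sum a_ky_k\Big)\ge(q-p)\sum|a_k| .$$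
As $(y_n)$ is bounded, it is equivalent over $\mathbb R$ to the $\ell_1$ basis. This finishes the real case.

Let the scalars be complex. No subsequence $(y_{n_k})$ is weakly Cauchy: the real functional $y_{n_k}\mapsto(-1)^k$ is bounded on the real closed span of $(y_{n_k})$, so it extends to a bounded real-linear functional $F$ on $X$. This $F$ is the real part of $x\mapsto F(x)-iF(ix)$, an element of $X^*$, whose values at $y_{n_k}$ do not converge. By the complex version of Rosenthal's $\ell_1$ theorem (L. E. Dor, Proc. AMS 47 (1975)), a bounded sequence without weakly Cauchy subsequences has a subsequence equivalent to the complex $\ell_1$ basis. So $X$ contains complex $\ell_1$. $\square$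

**Lemma 7.** If $X\not\supset\ell_1$ and $u\in X^{**}$, then the set $C(u)$ of points of continuity of $u|_A$ is a dense $G_\delta$ in $A$.

*Proof.* $A$ is compact Hausdorff, so Baire's theorem holds in $A$ and in its open subsets. As $\operatorname{Im}u=-\operatorname{Re}(iu)$ and the intersection of two dense $G_\delta$ sets is again one, it suffices to treat $f=\operatorname{Re}u$ on $A$. Let $\operatorname{osc}_f(x)=\inf_U(\sup_Uf-\inf_Uf)$, where $U$ ranges over the neighborhoods of $x$. The sets $\{\operatorname{osc}_f\ge1/n\}$ are closed, and $f$ is continuous exactly off their union. If all are nowhere dense, Baire's theorem finishes the proof. Assume not, and let us produce $\ell_1$.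

**Step 1. An open set with two dense levels.** There are a nonempty open $V\subset A$ and $\varepsilon>0$ with $\operatorname{osc}_f\ge\varepsilon$ on $V$. For $x\in V$ let $a=\inf_U\sup_Uf$ and $b=\sup_U\inf_Uf$. For neighborhoods $U_1,U_2$ of $x$, $\sup_{U_1}f-\inf_{U_2}f\ge\sup_{U_1\cap U_2}f-\inf_{U_1\cap U_2}f\ge\varepsilon$; so $a-b\ge\varepsilon$. Take rationals $b<p<q<a$. Every neighborhood $U$ of $x$ has $\inf_Uf\le b<p$ and $\sup_Uf\ge a>q$, so $x\in\overline{\{f<p\}}\cap\overline{\{f>q\}}$. Thus $V$ is covered by the countably many relatively closed sets $V\cap\overline{\{f<p\}}\cap\overline{\{f>q\}}$, $p<q$ rational. By Baire's theorem in $V$ one of them contains a nonempty open $W$. So for one pair $p<q$, both $\{f<p\}$ and $\{f>q\}$ meet every nonempty open subset of $W$.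

**Step 2. The tree.** We build vectors $y_n$ as in Lemma 6. Put $W_\emptyset=W$. Given nonempty open $W_s\subset W$ for $s\in\{0,1\}^{n-1}$, pick $z_{s0},z_{s1}\in W_s$ with $f(z_{s0})<p$ and $f(z_{s1})>q$. By Goldstine's theorem $u$ is in the $w^*$-closure of $\|u\|B_X$. So there is $y_n\in\|u\|B_X$ with $\operatorname{Re}z_{s0}(y_n)<p$ and $\operatorname{Re}z_{s1}(y_n)>q$ for these finitely many points. Let
$$W_{s0}=\{z\in W_s:\operatorname{Re}z(y_n)<p\},\qquad W_{s1}=\{z\in W_s:\operatorname{Re}z(y_n)>q\}.$$
These are open, because $y_n\in X$ is $w^*$-continuous, and nonempty. The sets are nested, so for $s\in\{0,1\}^n$ any $x^*\in W_s$ has the pattern $s$ on $y_1,\dots,y_n$. Lemma 6 gives $\ell_1\subset X$, a contradiction. $\square$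

*Proof of Theorem 3(a).* Let $X\not\supset\ell_1$.

**Step 1. $O(X)$ is a linear subspace.** This is the point where the first attempt stopped. Let $u_1,u_2\in O(X)$. As $A\cap\ker u_i$ is dense in $A$, $u_i=0$ at every point of $C(u_i)$. So $u_1+u_2$ vanishes on $C(u_1)\cap C(u_2)$, which is dense by Lemma 7 and Baire's theorem. Hence $A\cap\ker(u_1+u_2)$ is dense in $A$, and $u_1+u_2\in O(X)$ by Lemma 4(2). Scalar multiples were treated in Lemma 4.

**Step 2. $O(X)\cap\rho B_{X^{**}}$ is $w^*$-closed for each $\rho>0$.** This prepares the Krein–Šmulian theorem. Suppose $u$ is in the $w^*$-closure of this set but not in the set. Then $\|u\|\le\rho$, so $u\notin O(X)$. Since $C(u)$ is dense in $A$ and $A\cap\ker u$ is not, there is $x^*\in C(u)$ with $u(x^*)\ne0$. Multiplying $u$ by a unimodular scalar (which changes nothing in the assumptions) we may take $u(x^*)>0$. By continuity at $x^*$ there are $\alpha>0$ and a nonempty open $V\subset A$ with $\operatorname{Re}u>\alpha$ on $V$.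

We again build a tree. Put $W_\emptyset=V$. Given nonempty open $W_s\subset V$ for $s\in\{0,1\}^{n-1}$, proceed in this order.

1. Pick any $z_{s1}\in W_s$ for each $s$. Then $\operatorname{Re}u(z_{s1})>\alpha$.
2. Choose $u_n\in O(X)\cap\rho B_{X^{**}}$ with $\operatorname{Re}u_n(z_{s1})>\alpha$ for all these $s$; this is possible as $u$ is in the $w^*$-closure.
3. Pick $z_{s0}\in W_s\cap\ker u_n$; this is possible as $A\cap\ker u_n$ is dense in $A$.
4. By Goldstine's theorem, applied to $u_n$, choose $y_n\in\rho B_X$ with $\operatorname{Re}z_{s1}(y_n)>\alpha$ and $\operatorname{Re}z_{s0}(y_n)<\alpha/2$ for all $s$.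
5. Put $W_{s1}=\{z\in W_s:\operatorname{Re}z(y_n)>\alpha\}$ and $W_{s0}=\{z\in W_s:\operatorname{Re}z(y_n)<\alpha/2\}$. These are open and nonempty.

Lemma 6 with $p=\alpha/2$, $q=\alpha$ gives $\ell_1\subset X$, a contradiction.

**Step 3. Conclusion.** By the Krein–Šmulian theorem in $X^{**}=(X^*)^*$, the subspace $O(X)$ is $w^*$-closed. By Lemma 4(4), $N_X$ is norming. $\blacksquare$

## A copy of $\ell_1$: transplanting the construction, and proof of Theorem 3(b)

Let $X$ be separable, with norm $\|\cdot\|$, and contain $\ell_1$. We imitate (4). There, three features mattered: functionals $h_n$ biorthogonal, up to the factor $2$, to vectors $\varphi_n$; Dirac measures on a Cantor set $K$; and the fact that measures on $K$ are singular to $L_1$. We now find substitutes: a biorthogonal system, a bounded-below operator $T:M(P)\to X^*$ for a Cantor set $P$, and a positive distance between the range of $T$ and a separable subspace $W\subset X^*$, which takes the place of $L_1$.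

**Step 1. A copy of $M(P_1)$ in $X^*$.** We claim: *there are a Cantor set $P_1$, an operator $S:X\to C(P_1)$ with $\|S\|\le1$, and $c\in(0,1]$ such that $T=S^*:M(P_1)\to X^*$ satisfies $\|T\nu\|\ge c\|\nu\|$.* (This is essentially due to Pełczyński.)

Let $j:\ell_1\to X$ be an embedding and $\Delta$ the Cantor set. Let $Q_0:\ell_1\to C(\Delta)$ be a metric quotient map: send the unit vectors to a dense sequence in the unit ball of the separable space $C(\Delta)$. Then $Q_0^*:M(\Delta)\to\ell_\infty$ is isometric. Since $j^*:X^*\to\ell_\infty$ is onto, $j^*(kB_{X^*})\supset B_{\ell_\infty}$ for some $k>0$. Put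
$$H=\{x^*\in kB_{X^*}:\ j^*x^*=Q_0^*\delta_t\text{ for some }t\in\Delta\}.$$
The map $t\mapsto Q_0^*\delta_t$ is injective and $w^*$-continuous, so it is a homeomorphism of $\Delta$ onto a $w^*$-compact subset of $\ell_\infty$. As $j^*$ is $w^*$-continuous, $H$ is $w^*$-compact, it is metrizable because $X$ is separable, and $\pi:x^*\mapsto t$ is a continuous map of $H$ into $\Delta$. It is onto by the choice of $k$.

For $U\subset H$ open, $\{t:\pi^{-1}(t)\cap U\ne\emptyset\}=\pi(U)$ is $\sigma$-compact, hence Borel. So by the Kuratowski–Ryll-Nardzewski theorem $\pi$ has a Borel section $\sigma:\Delta\to H$. By Lusin's theorem $\sigma$ is continuous on a compact set of positive Haar measure. Such a set is uncountable, so it contains a nonempty perfect set $P_1$, which is a Cantor set. Put $Sx(t)=\sigma(t)(x)/k$ for $t\in P_1$. Then $Sx\in C(P_1)$ and $\|S\|\le1$. For $\nu\in M(P_1)$ and $a\in\ell_1$,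
$$(j^*T\nu)(a)=\frac1k\int\sigma(t)(ja)\,d\nu(t)=\frac1k\int(Q_0a)(t)\,d\nu(t)=\frac1k(Q_0^*\nu)(a).$$
So $\|\nu\|/k=\|j^*T\nu\|\le\|j\|\,\|T\nu\|$. Take $c=1/(k\|j\|)$; since $\|T\|\le1$, $c\le1$.

**Step 2. The biorthogonal system and the separable space $W$.** By Ovsepian–Pełczyński (Studia Math. 54 (1975); see Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Thm. 1.f.4) there is a biorthogonal system $(x_n,x_n^*)$ with $\|x_n\|=1$, $\sup\|x_n^*\|<\infty$, $\overline{\operatorname{span}}\{x_n\}=X$ and $\{x_n^*\}$ total, that is, separating $X$. Then $x_n^*(x)\to0$ for all $x\in X$: it is clear on the span of the $x_n$, and the $x_n^*$ are bounded. Let $W\subset X^*$ be the closed span of all $x_n^*$ together with norm-one functionals $f_i$ with $f_i(z_i)=\|z_i\|$, for a sequence $(z_i)$ of nonzero vectors dense in $X$. Then $W$ is separable, closed, contains all $x_n^*$, and is norming for $\|\cdot\|$.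

**Step 3. Keeping $T$ away from $W$.** This replaces singularity. Put $\delta=c/2$. We claim: *there is a Cantor set $P\subset P_1$ with*
$$\operatorname{dist}(T\nu,W)\ge\delta\|\nu\|\qquad(\nu\in M(P)),\tag{7}$$
the distance being taken in the dual norm of $\|\cdot\|$.

By Zorn's lemma take a maximal family $\mathcal F$ of pairwise mutually singular norm-one measures $\nu\in M(P_1)$ with $\operatorname{dist}(T\nu,W)<\delta$. For $\nu\in\mathcal F$ pick $w_\nu\in W$ with $\|T\nu-w_\nu\|<\delta$. If $\mathcal F$ were uncountable, then, covering the separable $W$ by countably many balls of radius $\delta/4$, we would find $\nu\ne\nu'$ in $\mathcal F$ with $w_\nu,w_{\nu'}$ in the same open ball, so $\|w_\nu-w_{\nu'}\|<\delta/2$. Then $\|T(\nu-\nu')\|<\frac52\delta$. But $\nu\perp\nu'$ gives $\|T(\nu-\nu')\|\ge c\|\nu-\nu'\|=2c=4\delta$, a contradiction. So $\mathcal F=\{\nu_1,\nu_2,\dots\}$ is countable (possibly finite or empty). Let $\mu_0=\sum2^{-k}|\nu_k|$.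

If $\nu\perp\mu_0$ and $\|\nu\|=1$, then $\nu$ is singular to every member of $\mathcal F$. So $\operatorname{dist}(T\nu,W)<\delta$ would contradict maximality. By scaling, $\operatorname{dist}(T\nu,W)\ge\delta\|\nu\|$ for all $\nu\perp\mu_0$. Finally, $P_1\cong\Delta\times\Delta$ contains uncountably many disjoint Cantor sets $\{t\}\times\Delta$, and the finite measure $\mu_0$ can charge only countably many of them. Let $P$ be one with $\mu_0(P)=0$. All $\nu\in M(P)$ are singular to $\mu_0$, and (7) follows.

**Step 4. The new norm, and why $N_X$ separates.** For $\varepsilon\in(0,1]$ define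
$$|||x|||=\max\{\varepsilon\|x\|,\ \|(Sx)|_P\|_\infty,\ 2\sup_n|x_n^*(x)|\}.\tag{8}$$
It is equivalent to $\|\cdot\|$. Lemma 5 applies with $Z=X\oplus_\infty C(P)$ (the first summand with norm $\|\cdot\|$), $Jx=(\varepsilon x,(Sx)|_P)$ and $h_n=2x_n^*$. Indeed $h_n(x)\to0$, $h_k(x_n)=2\delta_{kn}$, and $\|Jx_n\|\le1$ because $\varepsilon\le1$, $\|S\|\le1$, $\|x_n\|=1$. So the dual ball of (8) is
$$A=\Big\{\varepsilon b+T\nu+\sum\lambda_n2x_n^*:\ b\in X^*,\ \nu\in M(P),\ \lambda\in\ell_1,\ \|b\|+\|\nu\|+\|\lambda\|_1\le1\Big\},\tag{9}$$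
where $\|b\|$ is the original dual norm. Every $|||\cdot|||$-norming subspace contains all $x_n^*$. As $\{x_n^*\}$ is total, $N_X$, computed for $|||\cdot|||$, separates $X$.

**Step 5. $N_X\subset W$.** As in Theorem 1, we exhibit two norming subspaces meeting in $W$. Let $E_1,E_2$ be disjoint countable dense subsets of $P$, and $N_i=W+T(\ell_1(E_i))$, where $\ell_1(E_i)\subset M(P)$ is the space of measures carried by $E_i$.

*$N_i$ is closed.* If $(w_j+T\nu_j)_j$ is Cauchy, then by (7)
$$\|(w_j-w_l)+T(\nu_j-\nu_l)\|\ge\operatorname{dist}(T(\nu_j-\nu_l),W)\ge\delta\|\nu_j-\nu_l\|.$$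
So $(\nu_j)$ is Cauchy in $\ell_1(E_i)$, hence $(T\nu_j)$ and then $(w_j)$ converge, the latter in $W$.

*$N_i$ is norming.* By (9), $A\cap N_i$ contains $\varepsilon b$ for $b\in B_{X^*}\cap W$ (unit ball for the original norm), $T\delta_e$ for $e\in E_i$, and all $2x_n^*$. As $W$ is norming for $\|\cdot\|$ and $E_i$ is dense in $P$, these recover the three terms $\varepsilon\|x\|$, $\sup_{E_i}|Sx|=\|(Sx)|_P\|_\infty$ and $2\sup_n|x_n^*(x)|$ of (8).

*$N_1\cap N_2=W$.* Let $w+T\nu=w'+T\nu'$ with $w,w'\in W$, $\nu\in\ell_1(E_1)$, $\nu'\in\ell_1(E_2)$. Then $T(\nu-\nu')\in W$, so $\nu=\nu'$ by (7). As $E_1\cap E_2=\emptyset$, $\nu=0$. So the common element lies in $W$, and $W$ is contained in both spaces.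

**Step 6. $r(W)$ is small.** We show that the $T\nu$-term in (9) is almost useless for elements of $W$, which corresponds to the restriction to $K$ in Theorem 1. Let $y=\varepsilon b+T\nu+\sum\lambda_n2x_n^*\in A\cap W$ be represented as in (9). Since $y$ and all $x_n^*$ lie in $W$, $T\nu+\varepsilon b\in W$, and (7) gives
$$\delta\|\nu\|\le\operatorname{dist}(T\nu,W)\le\varepsilon\|b\|.$$
As $\|T\|\le1$, $\|\varepsilon b+T\nu\|\le\varepsilon\|b\|+\|\nu\|\le\gamma\|b\|$ with $\gamma=\varepsilon(1+1/\delta)$. So $\varepsilon b+T\nu=\gamma b'$ with $\|b'\|\le\|b\|$, and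
$$A\cap W\subset Q:=\Big\{\gamma b+\sum\lambda_n2x_n^*:\ \|b\|+\|\lambda\|_1\le1\Big\}.$$
$Q$ is $w^*$-compact, being the image of a dual ball under the adjoint of $x\mapsto(\gamma x,(2x_n^*(x))_n)\in X\oplus_\infty c_0$.

Now let $r(W)\ge\tau$ (for $|||\cdot|||$). By (1), $\tau A\subset\overline{A\cap W}^{\,w^*}\subset Q$. Take $t\in P$. Since $T\delta_t\in A$, $\tau T\delta_t\in Q$. The vectors $\sum\lambda_n2x_n^*$ lie in $W$, so every element of $Q$ is within $\gamma$ of $W$, and (7) gives
$$\tau\delta\le\operatorname{dist}(\tau T\delta_t,W)\le\gamma,\qquad\text{i.e. }\ \tau\le\gamma/\delta=\frac{\varepsilon(1+\delta)}{\delta^2}.$$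
As $N_X\subset W$, $r(N_X)\le r(W)\le\varepsilon(1+\delta)/\delta^2$. The number $\delta$ does not depend on $\varepsilon$, so this is at most $\eta$ for $\varepsilon$ small enough. This proves (b).

**Step 7. The equivalence.** If a separable $X$ contains $\ell_1$, part (b) with any $\eta<1$ gives an equivalent norm for which $N_X$ separates $X$ and $r(N_X)<1$, so $N_X$ is not norming. If $X$ does not contain $\ell_1$, the same is true for every equivalent norm, since containing $\ell_1$ is an isomorphic property. So by part (a), $N_X$ is norming for every equivalent norm. $\blacksquare$
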